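# A Baire tree in ZFC whose square is special off the diagonal

## 1. Baire against special: why one would guess "no"

We regard a tree $T$ as a forcing poset in which higher nodes are stronger: $t$ extends $s$ when $s\le_T t$. The height of $s$ in $T$ is written $\operatorname{ht}(s)$, and for $\nu\le \operatorname{ht}(s)$ we write $s|\nu$ for the node below or equal to $s$ of height $\nu$.

**Definition 1.** A set $D\subseteq T$ is *open* if it is upward closed, and *dense* if every $s\in T$ has some $t\ge_T s$ in $D$. A tree is a *Baire tree* if the intersection of any countable family of dense open subsets is dense. An *antichain* is a set of pairwise incomparable elements. The square $T^2$ is ordered coordinatewise, and $T^2$ is *special off the diagonal* if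
$$\{(s,t)\in T^2:\operatorname{ht}(s)=\operatorname{ht}(t)\text{ but }s\ne t\}$$
is a countable union of antichains in $T^2$.

Two examples show how the notions pull apart. In $2^{<\omega}$ there are only countably many pairs, so its square is special off the diagonal. It is not Baire: the sets $\{s:\operatorname{ht}(s)\ge n\}$ are dense open with empty intersection. In $2^{<\omega_1}$ every increasing $\omega$-sequence has an upper bound, so the tree is Baire. But if $x\ne y$ are two cofinal branches, the pairs $(x|\nu,y|\nu)$ beyond the splitting point form an uncountable chain, and an antichain meets a chain in at most one point; so the square is not special off the diagonal.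

Theorem 12.3 of the paper "What Makes The Continuum $\aleph_2$" gives, assuming CH, a tree $T$ of height $\omega_1$ with no cofinal branch that is completely proper as a forcing and has $T^2$ special off the diagonal; in particular CH yields a Baire tree whose square is special off the diagonal. We ask whether ZFC alone proves that there is such a Baire tree, with the following requirements:

- (R1) $T$ has height $\omega_1$ and no cofinal branch;
- (R2) every node $s$ has extensions on every level $\beta$ with $\operatorname{ht}(s)<\beta<\omega_1$;
- (R3) every node has two incompatible extensions.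

The requirements exclude cheap examples. The chain $\omega_1$ is a Baire tree and has no off-diagonal pairs at all, but it is a cofinal branch. The disjoint union of chains $C_\beta$, one of each countable successor length $\beta$, has height $\omega_1$ and no cofinal branch. It is Baire, because a maximal node lies in every dense open set and every node is below a maximal one. For $\beta\neq\beta'$ the equal-height pairs in $C_\beta\times C_{\beta'}$ form a countable set, and pairs from different products are incomparable; choosing the $n$-th pair from each product gives countably many antichains. This tree fails (R2).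

The natural guess is that the answer is no, because of the following opposition.

**Lemma 1.** A nonempty tree $T$ without maximal nodes that is a countable union of antichains is not Baire.

*Proof.* Let $T=\bigcup_nA_n$ with antichains $A_n$. Let $D_n$ be the set of $t$ that lie strictly above an element of $A_n$ or have no extension (including $t$ itself) in $A_n$. Both alternatives pass to extensions, so $D_n$ is open. It is dense: if $t$ has an extension $t'\in A_n$, then any node strictly above $t'$ is in $D_n$; otherwise $t\in D_n$. Suppose $t\in\bigcap_nD_n$, and let $t\in A_n$. As $t$ is an extension of itself in $A_n$, membership in $D_n$ forces $t$ to be strictly above an element of $A_n$, contradicting that $A_n$ is an antichain. So $\bigcap_nD_n=\emptyset$. $\square$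

Thus $T$ itself must not be special, while the pairs must be. Let $T$ satisfy (R2), and let $c\ne d$ be nodes of the same height. Put
$$U_{c,d}=\{(s,t): s\ge c,\ t\ge d,\ \operatorname{ht}(s)=\operatorname{ht}(t)\}.$$
Under the order of $T^2$ this is a tree: the predecessors of $(s,t)$ in it are the pairs $(s|\nu,t|\nu)$ with $\operatorname{ht}(c)\le\nu<\operatorname{ht}(s)$. It has no maximal nodes. If $T^2$ is special off the diagonal, then $U_{c,d}$ is a countable union of antichains, so by Lemma 1 **it is not Baire**, although $T$ is.

We test the guess "no" on small trees first. Recall that $\mathrm{MA}_\kappa$ gives, for every ccc poset and every $\kappa$ dense sets, a filter meeting all of them. The theorem of Baumgartner–Malitz–Reinhardt (*Embedding trees in the rationals*, Proc. Nat. Acad. Sci. USA 67 (1970)) says that under $\mathrm{MA}_\kappa$ every tree of height $\omega_1$ and size $\le\kappa$ with no uncountable branch is a countable union of antichains. Let $T$ be Baire and satisfy (R1)–(R3). An uncountable chain would have nodes of unboundedly many countable heights, so its downward closure would be a cofinal branch; hence $T$ has no uncountable branch.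 If $|T|\le\kappa$, where $\kappa\ge\aleph_1$ and $\mathrm{MA}_\kappa$ holds, then $T$ is a countable union of antichains without maximal nodes, contradicting Lemma 1. So
$$\mathrm{MA}_\kappa,\ \kappa\ge\aleph_1\quad\Longrightarrow\quad |T|>\kappa. \tag{1}$$

Next, proper trees. Recall that PFA (resp. MM) gives, for every proper poset (resp. every poset preserving stationary subsets of $\omega_1$) and every $\aleph_1$ dense sets, a filter meeting all of them. The sets $\{t:\operatorname{ht}(t)\ge\beta\}$, $\beta<\omega_1$, are dense by (R2). A filter on a tree is a chain, since its elements are pairwise compatible, and one that meets all of these sets yields a cofinal branch. So under PFA, $T$ is not proper, and under MM, $T$ destroys a stationary subset of $\omega_1$.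

The guess passes both tests for trees of size $\aleph_1$ and for proper trees. Nevertheless it is wrong: there is a large, non-proper tree.

**Theorem A (ZFC).** There is a Baire tree $T$ of height $\omega_1$ with no cofinal branch such that every node has extensions on every higher level $<\omega_1$, every node has two incompatible extensions, and $T^2$ is special off the diagonal.

**Theorem B (ZFC).** For every stationary, co-stationary set $S$ of countable limit ordinals there is a tree $T$ as in Theorem A with $|T|\le\max(\aleph_2,2^{\aleph_0})$, such that $T$ forces that $S$ contains a club, and $T$ forces every ground-model stationary $S'\subseteq S$ to remain stationary.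

**Proposition C.** Let $T$ be any tree as in Theorem A. (1) If $\mathrm{MA}_\kappa$ holds, $\kappa\ge\aleph_1$, then $|T|>\kappa$; hence under MA+¬CH the least size of such a tree is exactly $2^{\aleph_0}$. (2) Under PFA, $T$ is not proper; under MM, $T$ destroys a stationary subset of $\omega_1$.

We have already proved the first half of (1), which is (1) displayed above, and all of (2). The second half of (1) needs the size bound in Theorem B.

## 2. Closed subsets of a stationary set, and why their pairs are not special

Limit ordinals are nonzero here. Fix for the whole lecture a stationary, co-stationary set $S\subseteq\omega_1$ of limit ordinals. A Baire tree without cofinal branches is easy to find in ZFC: let $T(S)$ be the set of countable subsets of $S$ that are closed in $\omega_1$, ordered by end-extension. A cofinal branch would have as its union a club contained in $S$, which is impossible because $\omega_1\setminus S$ is stationary.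

*$T(S)$ is Baire.* Given dense open $D_n$ and $s_0$, take a countable $N\prec H(\chi)$, $\chi$ large, containing $S$, $s_0$ and $\langle D_n\rangle$, with $\delta=N\cap\omega_1\in S$. Let $\delta_n\uparrow\delta$. Given $s_n\in N$, first add to it an element of $S\cap N$ above $\delta_n$ and above $\max s_n$, then extend to $s_{n+1}\in D_n\cap N$. All $s_n$ are countable elements of $N$, hence subsets of $\delta$. The set $s=\bigcup_ns_n\cup\{\delta\}$ is closed because $\delta\in S$ has been added, and it lies in every $D_n$.

*Its square is not special off the diagonal.* Run the same argument with pairs. Let $c\ne d$ have the same height, and let dense open sets $D_n\subseteq U_{c,d}$ and a starting pair be given. Build pairs $(s_n,t_n)\in U_{c,d}\cap N$, first adding one element of $S$ above $\delta_n$ and above the maxima to both coordinates (this keeps the heights equal), then moving into $D_n$. The limits $s=\bigcup s_n\cup\{\delta\}$ and $t=\bigcup t_n\cup\{\delta\}$ are nodes. The proper predecessors of $s$ are the nodes $\le$ some $s_n$, so $\operatorname{ht}(s)=\sup_n(\operatorname{ht}(s_n)+1)=\operatorname{ht}(t)$. Hence $U_{c,d}$ is Baire. It has no maximal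 nodes, so by Lemma 1 it is not a countable union of antichains.

The step that spoils the square is the last one: two unrelated sequences converging to the same $\delta\in S$ both receive a top. We have to ration tops. The crudest rationing allows one sequence per $\delta$: choose for each $\delta\in S$ a set $t_\delta\subseteq S\cap\delta$ and admit only those $K$ with $K\cap\delta=t_\delta$ for all limit points $\delta\in K$ of $K$. This cannot work in ZFC. A node $K$ is either finite, or has a largest limit point $\delta$; then $K\cap\delta=t_\delta$, and $K\setminus\delta$ is finite, since otherwise there would be a larger limit point. So there are at most $\aleph_1$ nodes, and under $\mathrm{MA}_{\aleph_1}$ the implication (1) says that such a tree is not as in Theorem A. At each $\delta$ there must be many tops.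

## 3. Labeling the tops by traces on $\omega_2$

We give each element $j$ of a node a label $a_j\in[\omega_2]^\omega$, to be thought of as $M\cap\omega_2$ for a countable elementary submodel $M$ with $M\cap\omega_1=j$. Above $\delta$ we permit one top for each label $a$: a limit node with label $a$ must be one prescribed sequence $t_a$ followed by $(\delta,a)$. To see why this helps with pairs we fix
$$e=\langle e_\xi:\omega_1\le\xi<\omega_2\rangle,\qquad e_\xi:\omega_1\to\xi\text{ a surjection}.$$

**Definition 2.** For $j\in S$ let $\mathcal A_j$ be the set of $a\in[\omega_2]^\omega$ with $a\cap\omega_1=j$ and $a\cap\xi=e_\xi[j]$ for all $\xi\in a\setminus\omega_1$.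

If $N$ is a countable elementary submodel of some $H(\cdot)$ with $e\in N$ and $j=N\cap\omega_1$, then
$$N\cap\xi=e_\xi[j]\quad\text{for all }\xi\in N\text{ with }\omega_1\le\xi<\omega_2. \tag{2}$$
Indeed $e_\xi\in N$, so $e_\xi(\zeta)\in N$ for $\zeta<j$; and if $\eta\in N\cap\xi$, then by elementarity $\eta=e_\xi(\zeta)$ for some $\zeta\in N\cap\omega_1=j$. So $N\cap\omega_2\in\mathcal A_j$ when $j\in S$. Also, if $a\in\mathcal A_j$ and $\xi\in a\setminus\omega_1$, then $a\cap\xi\in\mathcal A_j$: it is infinite since it contains $j$, and its part below each of its elements $\xi'\ge\omega_1$ is $a\cap\xi'=e_{\xi'}[j]$.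

For example, $j\in\mathcal A_j$ (there is nothing to check above $\omega_1$), and $j\cup\{\omega_1\}\in\mathcal A_j$ exactly if $e_{\omega_1}[j]=j$. Suppose $a,a'\in\mathcal A_j$ with $\omega_1\in a$, $\omega_1\notin a'$ and $\omega_1+1\in a'$. Then $\omega_1\notin a'\cap(\omega_1+1)=e_{\omega_1+1}[j]$, so $j\le\mu$, where $\mu$ is least with $e_{\omega_1+1}(\mu)=\omega_1$. The disagreement of $a$ and $a'$ bounds $j$ by a countable ordinal that depends only on the two ordinals $\omega_1$ and $\omega_1+1$.

Now consider two different limit nodes with the same maximum $\delta$ and labels $a,a'$. The labels differ, since a label determines its limit node. If neither is an initial segment of the other, then as in the example $\delta$ is bounded by a countable ordinal computed from two ordinals which already occur in labels below; this will allow only countably many heights for given lower data. If $a=a'\cap\xi$, no such bound is available. In that case we demand that the sets of ordinals underlying $t_a$ and $t_{a'}$ have bounded intersection in $\delta$. There are only countably many $\xi\in a'$, so $t_{a'}$ has only countably many earlier sets to avoid.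

The price appears in the Baire argument. The one sequence $t_a$ must meet the relevant dense sets in $M$ where $a=M\cap\omega_2$, and different $M$ with different dense sets can have the same trace $a$. So $a$ must tell us in advance which dense sets to meet. Section 6 proves that, in ZFC, traces on $\omega_2$ can do this.

## 4. Textbook facts and fixed objects

We write $[X]^\omega$ and $[X]^{\le\omega}$ for the sets of countably infinite, resp. countable, subsets of $X$; $S^2_i=\{\gamma<\omega_2:\operatorname{cf}\gamma=\omega_i\}$ for $i=0,1$; and $\lim E$ for the set of limit points of $E$. The sets $S^2_0,S^2_1$ are stationary in $\omega_2$, and the intersection of at most $\aleph_1$ clubs of $\omega_2$ is a club. We use these textbook facts.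

- *Submodels.* Let $\chi\ge\omega_2$ be regular and $N\prec H(\chi)$ countable. A countable $x\in N$ is a subset of $N$, because $N$ contains $\omega$ and an enumeration of $x$ when $x$ is nonempty. Hence $N\cap\omega_1$ is an ordinal. For $x\in H(\chi)$ the set of ordinals $N\cap\omega_1$, $N\prec H(\chi)$ countable with $x\in N$, contains a club: take the ordinals $N_i\cap\omega_1$ along a continuous increasing chain of such models with $N_i\in N_{i+1}$, $i<\omega_1$.
- *Fodor.* A regressive function on a stationary subset of a regular uncountable cardinal is constant on a stationary set.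
- *Solovay.* Every stationary subset of a regular uncountable $\kappa$ is the disjoint union of $\kappa$ stationary sets.
- *Gale–Stewart.* If the winning set of one player is open in the space of plays over an arbitrary set of moves, the game is determined.
- *Mostowski.* An extensional set $M$ has a unique collapsing isomorphism $\pi$ onto a transitive set, with $\pi(y)=\{\pi(z):z\in y\cap M\}$.

The following objects are fixed. Let $\lambda=(2^{\aleph_2})^+$ and $\theta=(2^{2^{\aleph_2}})^+$. Since $|H(\omega_3)|=2^{\aleph_2}$ and $|H(\lambda)|=2^{2^{\aleph_2}}$, we have $H(\omega_3)\in H(\lambda)\in H(\theta)$. Since $|[\omega_2]^{\le\omega}|\le2^{\aleph_2}$, every $\mathcal D\subseteq\mathcal P([\omega_2]^{\le\omega})$ is in $H(\theta)$. Let $<^*$ be a well-order of $H(\theta)$. By Solovay's theorem let $c:S^2_1\to\omega$ be such that every $c^{-1}(i)$ is stationary in $\omega_2$ (use countably many of the pieces as color classes, and give the remaining pieces color $0$). Let $\#:2^{<\omega}\to\omega$ and $\mathrm{pr}:\omega_1\times\omega_2\to\omega_2$ be bijections.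

## 5. Club guessing at cofinality $\omega$

This section supplies, for each $\gamma\in S^2_0$, a ladder of "rungs" between which a trace with supremum $\gamma$ can store information.

**Lemma 2 (club guessing; Shelah).** There are $C_\gamma\subseteq\gamma$ ($\gamma\in S^2_0$), cofinal of order type $\omega$, such that for every club $D\subseteq\omega_2$ there is $\gamma$ with $C_\gamma\subseteq D$.

*Proof.* Fix cofinal $A_\gamma\subseteq\gamma$ of type $\omega$. The plan is to push the points of $A_\gamma$ down into a club. For a club $E$ and $\gamma\in S^2_0\cap\lim E$ let
$$A_\gamma[E]=\{\sup(E\cap(\xi+1)):\xi\in A_\gamma,\ \xi\ge\min E\}.$$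
As $E$ is closed, $A_\gamma[E]\subseteq E$. It is cofinal in $\gamma$: given $\beta<\gamma$ take $\varepsilon\in E$ with $\beta<\varepsilon<\gamma$ and $\xi\in A_\gamma$ with $\xi\ge\varepsilon$; the point obtained from $\xi$ is at least $\varepsilon$ and at most $\xi<\gamma$. Being a cofinal monotone image of a set of type $\omega$, it has type $\omega$.

It suffices to find a club $E$ such that every club $D$ contains $A_\gamma[E]$ for some $\gamma\in S^2_0\cap\lim E$: then let $C_\gamma=A_\gamma[E]$ for these $\gamma$ and $C_\gamma=A_\gamma$ for the others. Suppose there is no such $E$, and for each club $E$ let $D_E$ be a club that contains no $A_\gamma[E]$ with $\gamma\in S^2_0\cap\lim E$. Put $E_0=\omega_2$, $E_{i+1}=E_i\cap D_{E_i}$, take intersections at limits, and let $E=\bigcap_{i<\omega_1}E_i$. All of these are clubs. Choose $\gamma\in S^2_0\cap\lim E$.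

For $\xi\in A_\gamma$ the ordinal $\sup(E_i\cap(\xi+1))$ is non-increasing in $i$ until it possibly becomes undefined forever, namely when $\xi<\min E_i$. So it is stable from some $i_\xi<\omega_1$ on. Let $i=\sup_{\xi\in A_\gamma}i_\xi<\omega_1$. Then $A_\gamma[E_i]=A_\gamma[E_{i+1}]\subseteq E_{i+1}\subseteq D_{E_i}$, and $\gamma\in\lim E\subseteq\lim E_i$. This contradicts the choice of $D_{E_i}$. $\square$

## 6. Reading countable families off $M\cap\omega_2$

**Lemma 3.** There is a function $a\mapsto\mathfrak D_a$ on $[\omega_2]^\omega$, each $\mathfrak D_a$ a countable family of subsets of $[\omega_2]^{\le\omega}$, such that for every $\mathcal D\subseteq\mathcal P([\omega_2]^{\le\omega})$, $x\in H(\theta)$ and stationary $S'\subseteq\omega_1$ there is a countable $M\prec H(\theta)$ with $e,x,\mathcal D\in M$, $M\cap\omega_1\in S'$, and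
$$\mathfrak D_{M\cap\omega_2}=\{D\cap M:D\in\mathcal D\cap M\}.$$

The family $\mathcal D$ may be huge, but on the right only its trace on a countable model matters. Up to isomorphism that trace is coded by a real, and we shall store this real in the set $a=M\cap\omega_2$ by means of the coloring $c$ and the ladder $C_{\sup a}$.

**Step 1: a real that determines the collapse of a hull.** Consider structures
$$\mathfrak A=(H(\theta),\in,<^*,e,x,\mathcal D)$$
with constants for $e$, for some $x\in H(\theta)$ and for some $\mathcal D\subseteq\mathcal P([\omega_2]^{\le\omega})$. Let $\operatorname{Hull}(X)$ be the set of elements definable in $\mathfrak A$ from parameters in $X$. Taking $<^*$-least witnesses in the Tarski–Vaught criterion gives $\operatorname{Hull}(X)\prec\mathfrak A$. Let $\varphi_0,\varphi_1,\dots$ list all formulas of this language whose free variables are among $v_k,w_k$ ($k<\omega$), in such a way that the free variables of $\varphi_m$ have indices $<m$ (delay formulas by inserting sentences).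

Given $\mathfrak A$, a countable ordinal $\delta>0$, a surjection $\nu:\omega\to\delta$ and $\alpha:\omega\to\omega_2$, define $p\in2^\omega$ by: $p(m)=1$ iff $\varphi_m$ holds in $\mathfrak A$ under the assignment $v_k\mapsto\nu(k)$, $w_k\mapsto\alpha(k)$. Such a $p$ is called *realized*, by $(\mathfrak A,\delta,\nu,\alpha)$. Given $\mathfrak A$ and $\nu$, the restriction $p\restriction n$ depends only on $\langle\alpha(k):k<n\rangle$. This is what will allow us to store $p\restriction n$ in the choice of $\alpha(n)$.

Let $M=\operatorname{Hull}(\delta\cup\{\alpha(k):k<\omega\})$. Each element of $M$ is named by a formula $\varphi(y)$, with further free variables among the $v_k,w_k$, such that $\exists!y\,\varphi(y)$ holds under the assignment. For instance, if $\alpha(0)\ge\omega_1$, the formula $y=e_{w_0}(v_3)$ names $e_{\alpha(0)}(\nu(3))$. The real $p$ decides which $\varphi$ satisfy $\exists!y\,\varphi$. For two such formulas $\varphi,\psi$ it decides $\exists y\exists y'(\varphi(y)\wedge\psi(y')\wedge y=y')$, the same with $y\in y'$, and also $\exists y(\varphi(y)\wedge y=\mathcal D)$. So suppose $p$ is also realized by $(\mathfrak A',\delta',\nu',\alpha')$,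 with hull $M'$ and constant $\mathcal D'$. Sending the element of $M$ named by $\varphi$ to the element of $M'$ named by $\varphi$ is a well-defined $\in$-isomorphism of $M$ onto $M'$ that sends $\mathcal D$ to $\mathcal D'$. Hence $M$ and $M'$ have the same transitive collapse, and if $\pi:M\to\bar M$ is the collapsing map, then
$$\mathcal D_p:=\pi(\mathcal D)$$
depends only on $p$. It is a countable set whose elements are sets of countable sets of ordinals.

**Step 2: the definition of $\mathfrak D_a$, by decoding.** For a set of ordinals $v$ and $a\in[\omega_2]^\omega$ let $v_a=\{\xi\in a:\operatorname{otp}(a\cap\xi)\in v\}$: the set $v$ copied into $a$. For example, if $a=\omega\cup\{\omega_1\}$ and $v=\{0,\omega\}$, then $v_a=\{0,\omega_1\}$. Let $\gamma=\sup a$, and write $C_\gamma(n)$ for the $n$-th element of $C_\gamma$. Suppose $\gamma\in S^2_0$, $\gamma\notin a$ and there is a realized $p$ such that for all $n$,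
$$\min(a\setminus C_\gamma(n))\in S^2_1\quad\text{and}\quad c\bigl(\min(a\setminus C_\gamma(n))\bigr)=\#(p\restriction n).$$
As $\#$ is injective, this $p$ is unique. Put $\mathfrak D_a=\{\{v_a:v\in d\}:d\in\mathcal D_p\}$. In all other cases put $\mathfrak D_a=\emptyset$.

From now on fix $x,\mathcal D,S'$ as in the lemma, and the corresponding $\mathfrak A$.

**Step 3: a game that adds generators without adding countable ordinals.** We want to choose $\delta\in S'$ and $\nu:\omega\to\delta$, and then generators $\alpha_0,\alpha_1,\dots$ with the prescribed colors and positions. The obstacle is that the hull may acquire new countable ordinals. If $x$ is a function from $\omega_2$ to $\omega_1$, then $x(\alpha_0)$ is in the hull, and it need not be below $\delta$. If the hull has new countable ordinals, then $M\cap\omega_1\ne\delta$, and the bits of $p$ already stored refer to the wrong set of parameters. So $\delta$ has to be chosen such that suitable $\alpha_n$ are always available.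

For $\delta<\omega_1$ and $\tau\in\omega_2^{<\omega}$ let $\mathcal G_\delta(\tau)$ be the following game. In round $n$ player I plays a club $E_n\subseteq\omega_2$ and $i_n\in\omega$; II answers with some $\alpha_n\in E_n\cap c^{-1}(i_n)$, a nonempty set. II wins iff
$$\operatorname{Hull}(\delta\cup\operatorname{ran}(\tau)\cup\{\alpha_0,\dots,\alpha_n\})\cap\omega_1\subseteq\delta\quad\text{for all }n.$$
If I wins, this is visible at a finite stage, so the game is open for I and hence determined. We regard a strategy for I as a function on all of $\omega_2^{<\omega}$ assigning to the sequence of II's previous moves a pair (club, integer); its values on sequences that cannot occur in a play against it are arbitrary such pairs.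

*Claim.* If $N\prec H(\chi)$ is countable, $\chi$ large, $\mathfrak A,c\in N$ and $\delta=N\cap\omega_1$, then II has a winning strategy in $\mathcal G_\delta(\emptyset)$.

Suppose not. By elementarity there is $\Sigma=\langle\Sigma_{\delta'}\rangle\in N$ which chooses a winning strategy of I for each $\delta'<\omega_1$ for which I has one in $\mathcal G_{\delta'}(\emptyset)$. By determinacy, $\Sigma_\delta$ is defined. Although $\Sigma_\delta\notin N$ is possible, we play against $\Sigma_\delta$ with II's moves in $N$. Given $u=(\alpha_0,\dots,\alpha_{n-1})\in N$, let $C^*(u)$ be the intersection, over all $\delta'\in\operatorname{dom}\Sigma$, of the clubs given by $\Sigma_{\delta'}(u)$. There are at most $\aleph_1$ of them, so $C^*(u)$ is a club of $\omega_2$, and $C^*(u)\in N$. Let $i$ be the integer given by $\Sigma_\delta(u)$; it is in $N$. By elementarity choose $\alpha_n\in N\cap C^*(u)\cap c^{-1}(i)$. This is a legal answer to $\Sigma_\delta(u)$. Since $\delta\subseteq N$ and $\mathfrak A\in N$, we have $\operatorname{Hull}(\delta\cup\{\alpha_0,\dots,\alpha_n\})\subseteq N$, so the intersection of this hull with $\omega_1$ is contained in $\delta$, for every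 $n$. Thus II wins a play against a winning strategy of I, a contradiction. This proves the claim.

Since $S'$ is stationary, we can fix $\delta\in S'$, $\delta>0$, such that II wins $\mathcal G_\delta(\emptyset)$.

**Step 4: stationary many good extensions, and a club of good rungs.** The aim is to organize the possible generators so that Lemma 2 can be applied. Write $\operatorname{Hull}(\delta\cup\tau)$ for $\operatorname{Hull}(\delta\cup\operatorname{ran}\tau)$. Let $W$ be the set of $\tau\in\omega_2^{<\omega}$ such that II has a winning strategy in $\mathcal G_\delta(\tau)$. Then $\emptyset\in W$. If $\tau\in W$, then $\operatorname{Hull}(\delta\cup\tau)\cap\omega_1=\delta$, since this hull contains $\delta$ and is contained in the hull after II's first move in any play won by II. If $\tau\in W$ and $i<\omega$, then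
$$L(\tau,i)=\{\alpha\in c^{-1}(i):\tau^\frown\alpha\in W\}$$
is stationary: for any club $D$ let I open with $(D,i)$; the answer $\alpha\in D\cap c^{-1}(i)$ of a winning strategy of II satisfies $\tau^\frown\alpha\in W$, because the rest of the strategy wins $\mathcal G_\delta(\tau^\frown\alpha)$.

For $\alpha\in L(\tau,i)$ we have $\operatorname{cf}\alpha=\omega_1$, so $\sup e_\alpha[\delta]<\alpha$. By Fodor's lemma there are a stationary $L'(\tau,i)\subseteq L(\tau,i)$ and $\sigma(\tau,i)<\omega_2$ with $\sup e_\alpha[\delta]=\sigma(\tau,i)$ for all $\alpha\in L'(\tau,i)$. Let $F$ be the set of limit $\zeta<\omega_2$ such that for all $\tau\in W\cap\zeta^{<\omega}$ and $i<\omega$: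

- $\sigma(\tau,i)<\zeta$;
- $L'(\tau,i)\cap\zeta$ is unbounded in $\zeta$;
- $\sup(\operatorname{Hull}(\delta\cup\tau)\cap\omega_2)<\zeta$.

The set $F$ contains a club. For $\eta<\omega_2$ let $h(\eta)<\omega_2$ be larger than all the ordinals $\sigma(\tau,i)$, $\min(L'(\tau,i)\setminus\eta)$ and $\sup(\operatorname{Hull}(\delta\cup\tau)\cap\omega_2)$ for $\tau\in W\cap\eta^{<\omega}$, $i<\omega$. It exists, since $|\eta^{<\omega}|\le\aleph_1$ and hulls of countable sets are countable. Let $\zeta$ be a limit with $h(\eta)<\zeta$ for all $\eta<\zeta$; these $\zeta$ form a club. Each $\tau\in W\cap\zeta^{<\omega}$ is in $\eta^{<\omega}$ for all sufficiently large $\eta<\zeta$, and for these $\eta$ the three kinds of ordinals for $\tau$ are below $h(\eta)<\zeta$. In particular $L'(\tau,i)$ has an element in $[\eta,\zeta)$ for all large $\eta<\zeta$. So $\zeta\in F$.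

**Step 5: building $M$ so that its trace stores $p$.** By Lemma 2 fix $\gamma\in S^2_0$ with $C_\gamma=\{\zeta_0<\zeta_1<\cdots\}\subseteq F$, and fix a surjection $\nu:\omega\to\delta$. We choose $\alpha_n$ recursively. Suppose $\tau_n=(\alpha_0,\dots,\alpha_{n-1})\in W\cap\zeta_n^{<\omega}$ is given; for $n=0$ this is $\emptyset\in W$. Let $p$ be computed from $\mathfrak A,\nu,\alpha$. By Step 1, $p\restriction n$ depends only on $\tau_n$, so we can put $i_n=\#(p\restriction n)$. Choose
$$\alpha_n\in L'(\tau_n,i_n)\quad\text{with}\quad\zeta_n<\alpha_n<\zeta_{n+1},$$
which is possible as $\zeta_{n+1}\in F$ and $\tau_n\in\zeta_{n+1}^{<\omega}$. Then $\tau_{n+1}=\tau_n{}^\frown\alpha_n\in W\cap\zeta_{n+1}^{<\omega}$.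

Let $M=\operatorname{Hull}(\delta\cup\{\alpha_n:n<\omega\})$. A definition uses finitely many parameters, so $M=\bigcup_n\operatorname{Hull}(\delta\cup\tau_n)$. Also $M\prec\mathfrak A$. Let $a=M\cap\omega_2$. Then $e,x,\mathcal D\in M$, being constants, and $M\cap\omega_1=\delta\in S'$ by Step 4.

**Step 6: the trace is decoded correctly.** We check that $\mathfrak D_a$ is computed from this $p$. As $\sup(\operatorname{Hull}(\delta\cup\tau_n)\cap\omega_2)<\zeta_n<\alpha_n\in a$ for all $n$, we get $\sup a=\gamma\notin a$. By (2), $a\cap\alpha_n=e_{\alpha_n}[\delta]$, and this set has supremum $\sigma(\tau_n,i_n)<\zeta_n$. So $a\cap[\zeta_n,\alpha_n)=\emptyset$ and $\min(a\setminus C_\gamma(n))=\alpha_n\in S^2_1$, of color $i_n=\#(p\restriction n)$. Since $p$ is realized by $(\mathfrak A,\delta,\nu,\alpha)$, it is the real used in the definition of $\mathfrak D_a$.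

Let $\pi$ be the collapse of $M$. For $\xi\in a$ we have $\pi(\xi)=\operatorname{otp}(a\cap\xi)$. If $D\in\mathcal D\cap M$ and $u\in D\cap M$, then $u$ is countable, so $u\subseteq M\cap\omega_2=a$ and $\pi(u)=\pi[u]$; therefore $\pi(u)_a=\{\xi\in a:\pi(\xi)\in\pi[u]\}=u$. Also $\pi(D)=\{\pi(u):u\in D\cap M\}$ and $\mathcal D_p=\pi(\mathcal D)=\{\pi(D):D\in\mathcal D\cap M\}$. Hence
$$\mathfrak D_a=\{\{v_a:v\in\pi(D)\}:D\in\mathcal D\cap M\}=\{D\cap M:D\in\mathcal D\cap M\}.\qquad\square$$

The function $a\mapsto\mathfrak D_a$ is now fixed. It was defined without reference to any tree, so we may use it in the definition of $T$.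

## 7. The tree $T$ and its one-step extensions

We consider sequences $s=\langle a^s_j:j\in K_s\rangle$ with $K_s\subseteq S$. The *code* of $s$ is
$$\hat s=\{\mathrm{pr}(j,\xi):j\in K_s,\ \xi\in a^s_j\}.$$
If $K_s$ and all $a^s_j$ are countable, then $\hat s\in[\omega_2]^{\le\omega}$. For example, the code of $\langle a_j:j\in\{j_0\}\rangle$ is $\{\mathrm{pr}(j_0,\xi):\xi\in a_{j_0}\}$, from which $j_0$ and $a_{j_0}$ can be read off. In general coding is injective on sequences with all $a^s_j$ nonempty.

**Definition 3 (nodes).** $s=\langle a^s_j:j\in K_s\rangle$ is in $T$ iff

1. $K_s\subseteq S$ is countable and closed in $\omega_1$ (possibly empty);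
2. $a^s_j\in\mathcal A_j$ for $j\in K_s$;
3. $a^s_i\subseteq a^s_j$ for $i<j$ in $K_s$, and $a^s_j=\bigcup_{i\in K_s\cap j}a^s_i$ if $j\in K_s\cap\lim K_s$;
4. for every $j\in K_s\cap\lim K_s$, $t_{a^s_j}$ is defined and $\langle a^s_i:i\in K_s\cap j\rangle=t_{a^s_j}$.

**Definition 4 (the sequences $t_a$).** By recursion on $\delta\in S$ and, for fixed $\delta$, on $\operatorname{otp}(a)$, we define for $a\in\mathcal A_\delta$ the object $t_a$ or leave it undefined. $t_a$ is the $<^*$-least $t=\langle a_i:i\in K\rangle$, if one exists, such that $K\subseteq S\cap\delta$ is unbounded in $\delta$ and closed in $\delta$, and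

- (i) for all $i\in K$, $t\restriction(i+1):=\langle a_{i'}:i'\in K,\ i'\le i\rangle$ is in $T$;
- (ii) $\bigcup_{i\in K}a_i=a$;
- (iii) for every $Z\in\mathfrak D_a$ there is $i\in K$ such that the code of $t\restriction(i+1)$ is in $Z$;
- (iv) for every $\xi\in a\setminus\omega_1$ such that $t_{a\cap\xi}$ is defined, $K\cap K_{t_{a\cap\xi}}$ is bounded in $\delta$.

The recursion is legitimate. Whether a sequence with maximum $i<\delta$ is a node depends only on the $t_b$ with $b\in\mathcal A_j$, $j\le i$; this settles (i). In (iv), $a\cap\xi\in\mathcal A_\delta$ has smaller order type than $a$. Here (iii) serves the Baire property and (iv) the specialization.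

$T$ is ordered by end-extension: $s\le s'$ iff $K_s$ is an initial segment of $K_{s'}$ and $s=s'\restriction K_s$. For $s\neq\emptyset$ put $\delta_s=\max K_s$, which exists as $K_s$ is countable and closed, and $a_s=a^s_{\delta_s}$. Note $\delta_s=a_s\cap\omega_1$.

**(a) Heights and limit nodes.** Conditions 1–4 pass to closed initial segments, because a point $j\in K_s$ is a limit point of $K_s$ iff it is one of $K_s\cap(j+1)$. A nonempty closed initial segment of $K_s$ has the form $K_s\cap(j+1)$ with $j\in K_s$. So $T$ is a tree with root $\emptyset$, and the proper predecessors of $s\ne\emptyset$ are $\emptyset$ and the $s\restriction(j+1)$, $j\in K_s\cap\delta_s$. Hence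
$$\operatorname{ht}(s)=1+\operatorname{otp}(K_s\cap\delta_s)\le1+\delta_s=\delta_s.$$
Suppose $\operatorname{ht}(s)$ is a limit. Then $\operatorname{otp}(K_s\cap\delta_s)$ is a limit, so $K_s\cap\delta_s$ is nonempty without maximum. Its supremum is in $K_s$ by closedness and is not in $K_s\cap\delta_s$, so it is $\delta_s$. Thus $\delta_s\in\lim K_s$, and by condition 4
$$s=t_{a_s}{}^\frown(\delta_s,a_s). \tag{3}$$
So a limit node is determined by $a_s$. By condition 3 it is also determined by its proper predecessors: they give $\delta_s$ as a supremum and $a_s$ as a union.

**(b) One-step extensions.** If $i\in S$, $K_s\subseteq i$, $b\in\mathcal A_i$ and ($s=\emptyset$ or $a_s\subseteq b$), then $s^\frown(i,b)\in T$, of height $\operatorname{ht}(s)+1$. Conditions 1–3 are clear, and 4 asks nothing new, since $K_s$ is empty or has a maximum below $i$, so $i$ is not a limit point of $K_s\cup\{i\}$. Now let $N'\prec H(\omega_3)$ be countable with $e,s\in N'$ and $i=N'\cap\omega_1\in S$. Then $b=N'\cap\omega_2$ is as required: $b\in\mathcal A_i$ by (2), and $K_s$ and $a_s$ are countable elements of $N'$, hence subsets. So such $b$ exist for stationarily many $i\in S$.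 Two different $i$'s give incompatible extensions, because the element of $K$ following $K_s$ differs. Hence every node has two incompatible extensions, and there are no maximal nodes.

**(c) No cofinal branch.** If $B$ were one, $\bigcup_{s\in B}K_s$ would be unbounded in $\omega_1$ (as $\delta_s\ge\operatorname{ht}(s)$), closed (its part below $\delta_s+1$ is $K_s$, for $\emptyset\ne s\in B$), and contained in $S$. This contradicts that $\omega_1\setminus S$ is stationary.

**(d) Size.** A node is a countable set of pairs from $\omega_1\times[\omega_2]^\omega$, so $|T|\le\aleph_2^{\aleph_0}=\max(\aleph_2,2^{\aleph_0})$; the equality is the Hausdorff formula applied twice. In particular $T$ and all its subsets are in $H(\lambda)$, since $\aleph_2^{\aleph_0}\le2^{\aleph_2}$.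

## 8. Meeting dense sets along $t_a$

**Proposition 4.** Let $\mathcal D_0$ be a set of dense open subsets of $T$, $T\in\mathcal D_0$, $s_0\in T$, $x\in H(\theta)$, and $S'\subseteq S$ stationary. There are a countable $M\prec H(\theta)$ with $T,\mathcal D_0,s_0,x\in M$, $\delta=M\cap\omega_1\in S'$, and $s\ge s_0$ in $T$ with $\delta_s=\delta$ such that for each $D\in\mathcal D_0\cap M$, $s$ extends some element of $D\cap M$.

*Proof.* **Step 1: choosing $M$ so that $a=M\cap\omega_2$ knows the dense sets.** For $D\in\mathcal D_0$ let $\hat D=\{\hat r:r\in D,\ r\ge s_0\}$, and let $\mathcal D=\{\hat D:D\in\mathcal D_0\}$. Apply Lemma 3 to $\mathcal D$, $S'$, and a parameter coding $x,T,S,\mathrm{pr},\mathcal D_0,s_0,H(\omega_3),H(\lambda)$. We get $M$; let $\delta=M\cap\omega_1\in S'\subseteq S$ and $a=M\cap\omega_2$. By (2), $a\in\mathcal A_\delta$. If $D\in\mathcal D_0\cap M$ then $\hat D\in M$, and by elementarity every element of $\mathcal D\cap M$ is $\hat D$ for some $D\in\mathcal D_0\cap M$. So $\mathfrak D_a=\{\hat D\cap M:D\in\mathcal D_0\cap M\}$.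

**Step 2: $t_a$ is defined.** We have to build one sequence $t$ as in Definition 4. The delicate condition is (iv): the sets to be avoided need not belong to $M$. The way out is that they are subsets of $S$ and closed, so they have gaps below ordinals outside $S$.

Enumerate $\mathcal D_0\cap M=\{D_n:n<\omega\}$ and $a=\{\xi_n:n<\omega\}$. Let $P_0,P_1,\dots$ enumerate the sets $K_{t_{a\cap\xi}}$, $\xi\in a\setminus\omega_1$, $t_{a\cap\xi}$ defined (countably many, possibly none). Each $P_k\subseteq S\cap\delta$ is closed in $\delta$. We build $r_0=s_0\le r_1\le\cdots$ in $T\cap M$. Suppose $r_n\in M$ is given.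

*An ordinal $j\notin S$.* The set of ordinals $N\cap\omega_1$, for countable $N\prec H(\lambda)$ with $r_n,\xi_n,D_n,T,e,S,H(\omega_3)\in N$, contains a club, and $\omega_1\setminus S$ is stationary. So by elementarity of $M$ there is such an $N\in M$ with $j=N\cap\omega_1\notin S$. As $N$ is countable, $N\subseteq M$; and $j\in M\cap\omega_1=\delta$.

*A gap below $j$.* For $k\le n$ we have $j\notin P_k$, and $P_k$ is closed in $\delta$, so $\sup(P_k\cap j)<j$. Pick $\eta<j$ above $\sup(P_k\cap j)$ for all $k\le n$, and above $\max K_{r_n}$ if $K_{r_n}\neq\emptyset$; the latter is possible because $\max K_{r_n}\in N\cap\omega_1=j$. Then $\eta\in N$, even though the $P_k$ need not be.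

*One step into the gap, then into $D_n$.* As $S$ is stationary, by elementarity of $N$ there is a countable $N'\in N$, $N'\prec H(\omega_3)$, with $e,r_n,\xi_n,\eta\in N'$ and $i=N'\cap\omega_1\in S$. Put $b=N'\cap\omega_2$. By (b), $r_n{}^\frown(i,b)\in T\cap N$; moreover $\xi_n\in b$ and $\eta<i<j$. Since $D_n\in N$ is dense, choose $r_{n+1}\ge r_n{}^\frown(i,b)$ in $D_n\cap N$. Then $r_{n+1}\in M$. Also $K_{r_{n+1}}$ is a countable element of $N$, so it is contained in $j$, and
$$K_{r_{n+1}}\setminus K_{r_n}\subseteq[i,j),\quad\text{which is disjoint from }P_k\text{ for all }k\le n. \tag{4}$$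

Let $t=\bigcup_nr_n$ and $K=\bigcup_nK_{r_n}\subseteq S\cap\delta$. The set $K$ is unbounded in $\delta$: each $\xi\in\delta$ is some $\xi_n$, and then $\xi_n\in b\cap\omega_1=i\in K$ for the $i$ of step $n$. It is closed in $\delta$, since each $K_{r_n}$ is closed and each is an initial segment of $K$. Condition (i) holds as closed initial segments of the $r_n$ are in $T$. Condition (ii) holds: the sets occurring in $r_n\in M$ are countable elements of $M$, hence subsets of $a$, and $\xi_n$ is put in at step $n$. Condition (iii) holds: an element of $\mathfrak D_a$ is $\hat D_n\cap M$ for some $n$, and it contains the code of $r_{n+1}=t\restriction(\max K_{r_{n+1}}+1)$, as $r_{n+1}\in D_n\cap M$, $r_{n+1}\ge s_0$ and $\mathrm{pr}\in M$. Condition (iv) holds since by (4) $K\cap P_k\subseteq K_{r_k}$ for each $k$, and $K_{r_k}$ is bounded in $\delta$. So some $t$ is as required and $t_a$ is defined. It may differ from this $t$, so from here on we use only that $t_a$ satisfies (i)–(iv).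

**Step 3: the node $s=t_a{}^\frown(\delta,a)$ works.** We have $s\in T$: closedness of $K_s$ and the conditions at $j<\delta$ follow from (i), condition 2 at $\delta$ is $a\in\mathcal A_\delta$, condition 3 at $\delta$ is (ii), and condition 4 at $\delta$ holds because the sequence below $\delta$ is $t_a$. Clearly $\delta_s=\delta$. Let $D\in\mathcal D_0\cap M$. By (iii) for $t_a$ some initial segment $t_a\restriction(i+1)$ has its code in $\hat D\cap M$; the code is $\hat r$ for some $r\in D$, $r\ge s_0$. Coding is injective, so $t_a\restriction(i+1)=r$, and $r\in M$ since it can be decoded from $\hat r\in M$ using $\mathrm{pr}\in M$. So $s$ extends $r\in D\cap M$, and $r\ge s_0$. As $T\in\mathcal D_0\cap M$, there is at least one such $D$, and in particular $s\ge s_0$. $\square$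

**Corollary 5.** $T$ is Baire, has height $\omega_1$, and every node has extensions on every higher level $<\omega_1$.

*Proof.* Given dense open $D_n$ ($n<\omega$) and $s_0$, apply Proposition 4 with $\mathcal D_0=\{T\}\cup\{D_n:n<\omega\}$ and $S'=S$. As $\mathcal D_0\in M$ is countable, $\mathcal D_0\subseteq M$, and the resulting $s\ge s_0$ is in $\bigcap_nD_n$ by openness. So $T$ is Baire.

Next we show by induction on $\beta<\omega_1$ that every node of height $<\beta$ has an extension of height $\beta$. For successor $\beta=\beta'+1$, extend to height $\beta'$ by the induction hypothesis (if necessary), then use (b). For limit $\beta$ let $\beta_n\uparrow\beta$. The sets $\{r:\operatorname{ht}(r)\ge\beta_n\}$ are open, and dense by the induction hypothesis. As $T$ is Baire, above a given $s$ with $\operatorname{ht}(s)<\beta$ there is $r$ in all of them, so $\operatorname{ht}(r)\ge\beta$; take $r|\beta$, which extends $s$. All nodes have countable height, so $T$ has height $\omega_1$. $\square$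

## 9. Splitting the off-diagonal pairs into antichains

Let $O$ be the set of $q=(s,s')\in T^2$ with $\operatorname{ht}(s)=\operatorname{ht}(s')=:\operatorname{ht}(q)$ and $s\ne s'$. For $q\in O$ and $\nu\le\operatorname{ht}(q)$ put $q|\nu=(s|\nu,s'|\nu)$, and let $\Delta(q)$ be the least $\nu$ with $s|\nu\ne s'|\nu$. Since $s|0=s'|0=\emptyset$ and nodes of limit height are determined by their proper predecessors, $\Delta(q)$ is a successor. Let $Q=\{q\in O:\operatorname{ht}(q)\text{ is a limit}\}$; for $q\in Q$, $\Delta(q)<\operatorname{ht}(q)$. Distinct pairs of the same height are incomparable. If $q<q'$ in $O$, then $\operatorname{ht}(q)<\operatorname{ht}(q')$, $q=q'|\operatorname{ht}(q)$ and $\Delta(q)=\Delta(q')$. Call a subset of $O$ *special* if it is a countable union of antichains.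

The first lemma reduces the task to a local one: to each limit pair $q$ we may assign a lower height $\rho(q)$, and it is enough to treat separately the sets of pairs with the same restriction to that height.

**Lemma 6.** Suppose there are $\rho:Q\to\omega_1$, $\ell:Q\to\omega$ with $\Delta(q)\le\rho(q)<\operatorname{ht}(q)$ such that every class $Q(r,n)=\{q\in Q:q|\rho(q)=r,\ \ell(q)=n\}$ is special. Then $O$ is special.

To see what the hypothesis excludes, suppose there were a chain of pairs $q_\alpha$, one of each limit height $\alpha$ above the common value of $\Delta$. By Fodor's lemma $\rho(q_\alpha)$ and $\ell(q_\alpha)$ would be constant for stationarily many $\alpha$, and one class would contain an uncountable chain, so it would not be special.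

*Proof.* Fix $g_{r,n}:Q(r,n)\to\omega$ with antichain fibers, and write $g(q)=g_{q|\rho(q),\ell(q)}(q)$.

**Step 1: a coloring $f$ of $Q$ that records a finite descent.** Write $\rho(q)=\beta(q)+m(q)$, with $\beta(q)$ a limit or $0$ and $m(q)<\omega$. By recursion on height define
$$f(q)=\langle(\ell(q),g(q),m(q))\rangle^\frown f(q|\beta(q))\ \text{ if }\beta(q)\ge\Delta(q),\qquad f(q)=\langle(\ell(q),g(q),m(q))\rangle\ \text{ otherwise.}$$
In the first case $\beta(q)\geq\Delta(q)>0$ is a limit below $\operatorname{ht}(q)$, and $q|\beta(q)\in Q$. So $f(q)$ is a finite sequence of triples of integers, and $f$ has countably many values.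

**Step 2: $f$ has antichain fibers.** Suppose $q<q'$ and $f(q)=f(q')$. Let $\Delta=\Delta(q)=\Delta(q')$. Put $q_0=q$ and $q_{k+1}=q_k|\beta(q_k)$ as long as $\beta(q_k)\ge\Delta$; similarly define $q'_k$ from $q'_0=q'$. Since $f(q),f(q')$ have the same length, both sequences have the same last index $k^*$. All terms are restrictions of $q'$ with splitting height $\Delta$, and $f(q_k)=f(q'_k)$.

We show $q_k\ne q'_k$ for all $k\le k^*$ by induction; for $k=0$ this is clear. If $q_k\ne q'_k$, then $\rho(q_k)\ne\rho(q'_k)$: otherwise $q_k$ and $q'_k$ have the same restriction $r$ to this height (namely that of $q'$) and the same value of $\ell$, so they lie in one class $Q(r,n)$ with the same $g$-value; but they are comparable and distinct, contradicting that the fibers of $g_{r,n}$ are antichains. As $m(q_k)=m(q'_k)$, we get $\beta(q_k)\neq\beta(q'_k)$. So if $k<k^*$, then $q_{k+1}=q'|\beta(q_k)\ne q'|\beta(q'_k)=q'_{k+1}$. This completes the induction, and for $k=k^*$ the same reasoning gives $\beta(q_{k^*})\ne\beta(q'_{k^*})$. But with $m=m(q_{k^*})=m(q'_{k^*})$ the descent stops because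
$$\beta(q_{k^*})<\Delta\le\beta(q_{k^*})+m\quad\text{and}\quad\beta(q'_{k^*})<\Delta\le\beta(q'_{k^*})+m.$$
So both equal the unique limit-or-zero $\beta^*$ with $\beta^*<\Delta<\beta^*+\omega$, a contradiction.

**Step 3: from $Q$ to $O$.** For $q\in O$ of height $\beta+m$ ($\beta$ limit or $0$, $m<\omega$), color $q$ by $(0,m,f(q|\beta))$ if $\beta\ge\Delta(q)$, and by $(1,m)$ otherwise. Let $q<q'$ have the same color, with heights $\beta+m<\beta'+m$; so $\beta\neq\beta'$. In the first case $q|\beta=q'|\beta$ and $q'|\beta'$ are distinct comparable elements of $Q$ with the same $f$-value, contradicting Step 2. In the second case $\beta<\Delta(q)\le\beta+m$ and $\beta'<\Delta(q)\le\beta'+m$, so $\beta=\beta'$, a contradiction. So this coloring with countably many colors has antichain fibers. $\square$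

**Proposition 7.** $O$ is special.

*Proof.* We define $\rho,\ell$ as in Lemma 6. Fix for each nonempty countable set an enumeration by $\omega$. Let $q=(s,s')\in Q$, $\alpha=\operatorname{ht}(q)$, $\delta=\delta_s$, $\delta'=\delta_{s'}$, $a=a_s$, $a'=a_{s'}$. By (a), $\delta\in\lim K_s$, $\delta'\in\lim K_{s'}$, and by (3) $s=t_a{}^\frown(\delta,a)$ and $s'=t_{a'}{}^\frown(\delta',a')$. Once $\rho(q)$ is chosen we write $(u,v)=q|\rho(q)$. As $\rho(q)\ge\Delta(q)\ge1$, both $u$ and $v$ are nonempty. As the height $\rho(q)$ runs up to $\alpha$, the ordinals $\delta_u$ and $\delta_v$ converge to $\delta$ and $\delta'$, and by condition 3 the sets $a_u$ and $a_v$ increase to $a$ and $a'$. The label $\ell(q)$ records the case below, including which coordinate plays which role, and in Case 2 also two integers. So all members of one class are in the same case.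

**Case 1: $\delta\ne\delta'$; a lower node bounds the height.** Say $\delta<\delta'$; the other case is symmetric, with its own label. Choose $\rho(q)\in[\Delta(q),\alpha)$ with $\delta_v\ge\delta$. All members $(s,s')$ of the class satisfy $\delta_s\le\delta_v$, so they have height $\le\delta_s\le\delta_v$, where $v$ depends only on the class. So only countably many heights occur, and the members of one height form an antichain: the class is special.

**Case 2: $\delta=\delta'$ and neither of $a,a'$ is an initial segment of the other; the map $e$ bounds the height.** Let $\xi=\min(a\mathbin{\triangle}a')$, say $\xi\in a\setminus a'$. As $a\cap\omega_1=\delta=a'\cap\omega_1$, $\xi\ge\omega_1$. There is $\xi^*\in a'$ with $\xi^*>\xi$, since otherwise $a'=a'\cap\xi=a\cap\xi$ would be an initial segment of $a$. Choose $\rho(q)\in[\Delta(q),\alpha)$ with $\xi\in a_u$ and $\xi^*\in a_v$. Let $\ell(q)$ also record an index of $\xi$ in the enumeration of $a_u$ and an index of $\xi^*$ in that of $a_v$. Then $\xi$ and $\xi^*$ depend only on the class. As $a'\in\mathcal A_\delta$, we have $\xi\notin a'\cap\xi^*=e_{\xi^*}[\delta]$, so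
$$\delta\le\mu:=\min\{\zeta<\omega_1:e_{\xi^*}(\zeta)=\xi\},$$
which exists because $\xi<\xi^*$ and $e_{\xi^*}$ is onto $\xi^*$. The ordinal $\mu$ depends only on the class, and heights in the class are $\le\mu$. So again only countably many heights occur, and the class is special.

**Case 3: $\delta=\delta'$ and $a=a'$; this does not occur.** Indeed then $s=t_a{}^\frown(\delta,a)=s'$.

**Case 4: $\delta=\delta'$ and one of $a,a'$ is a proper initial segment of the other; condition (iv) applies.** Say $a=a'\cap\xi$ with $\xi=\min(a'\setminus a)$. Then $\xi\ge\omega_1$, as $a\cap\omega_1=\delta=a'\cap\omega_1$, and $t_{a'\cap\xi}=t_a$ is defined. By (iv) for $t_{a'}$, the set $K_s\cap K_{s'}\cap\delta=K_{t_a}\cap K_{t_{a'}}$ is bounded in $\delta$. Choose $\rho(q)\in[\Delta(q),\alpha)$ with $\delta_u,\delta_v>\sup(K_s\cap K_{s'}\cap\delta)$.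

The class is an antichain. Suppose $(s,s')<(z,z')$ are both in it. Since each pair has a common height, $s<z$ and $s'<z'$. Both pairs are in Case 4, so $\delta_s=\delta_{s'}$ and $\delta_z=\delta_{z'}$; hence $\delta_s\in K_z\cap K_{z'}\cap\delta_z$. The pair $(u,v)$ is common to the class, so the choice of $\rho(z,z')$ gives $\delta_s\le\sup(K_z\cap K_{z'}\cap\delta_z)<\delta_u$. But $u<s$ gives $\delta_u<\delta_s$, a contradiction.

The cases are exhaustive, and Lemma 6 applies. $\square$

**Proof of Theorem A.** Two incompatible extensions are given by (b), the absence of cofinal branches by (c); $T$ is Baire, of height $\omega_1$, with extensions on all higher levels by Corollary 5; and Proposition 7 says that $T^2$ is special off the diagonal. CH was not assumed or split upon anywhere. $\square$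

## 10. Forcing with $T$, and its least size under MA

**Proof of Theorem B.** The set $S$ was an arbitrary stationary, co-stationary set of countable limit ordinals, and the size bound is (d).

**Step 1: $T$ shoots a club through $S$.** Since $T$ is Baire, it adds no new $\omega$-sequences of ordinals: for a name of such a sequence the conditions deciding its $n$-th value form a dense open set, and a condition in the intersection of these sets decides the whole sequence. So $\omega_1$ is preserved. If $G$ is $T$-generic, $\bigcup_{s\in G}K_s$ is contained in $S$, closed as in (c), and unbounded in $\omega_1$, because nodes of height $\ge\beta$ are dense for every $\beta<\omega_1$ and $\delta_s\ge\operatorname{ht}(s)$ for $s\ne\emptyset$.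

**Step 2: stationary subsets of $S$ survive.** Let $S'\subseteq S$ be stationary and let $s_0$ force that $\dot C\subseteq\omega_1$ is club. We find $s\ge s_0$ and $\delta\in S'$ with $s\Vdash\delta\in\dot C$; as $s_0$ and $\dot C$ are arbitrary, this suffices. For $\zeta<\omega_1$ let $D_\zeta$ be the set of $r$ that are incompatible with $s_0$ or such that $r\Vdash\eta\in\dot C$ for some $\eta>\zeta$. It is open. It is dense: a condition compatible with $s_0$ has an extension above $s_0$, which forces $\dot C$ to be unbounded and so can be extended to decide some $\eta>\zeta$ to be in $\dot C$.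

Apply Proposition 4 with $\mathcal D_0=\{T\}\cup\{D_\zeta:\zeta<\omega_1\}$ and a parameter $x$ coding $\langle D_\zeta:\zeta<\omega_1\rangle$ and the function sending $(r,\zeta)$ to the least $\eta>\zeta$ with $r\Vdash\eta\in\dot C$, when it exists. We get $M$, $\delta=M\cap\omega_1\in S'$ and $s\ge s_0$. For each $\zeta<\delta$ we have $D_\zeta\in M$, so $s$ extends some $r\in D_\zeta\cap M$, which is compatible with $s_0$ because $s$ extends both. So the least $\eta>\zeta$ with $r\Vdash\eta\in\dot C$ exists, and it is in $M\cap\omega_1=\delta$. Hence $s\Vdash\sup(\dot C\cap\delta)=\delta$, and as $\dot C$ is forced to be closed, $s\Vdash\delta\in\dot C\cap S'$. $\square$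

**Proof of Proposition C.** Part (2) and the inequality $|T|>\kappa$ in part (1) were proved in Section 1. Assume MA+¬CH. Then $\mathrm{MA}_\kappa$ holds for every $\kappa$ with $\aleph_1\le\kappa<2^{\aleph_0}$, so (1) gives $|T|\ge2^{\aleph_0}$ for every tree as in Theorem A. Conversely, Theorem B gives such a tree of size at most $\max(\aleph_2,2^{\aleph_0})$, which is $2^{\aleph_0}$ because CH fails. So the least size is exactly $2^{\aleph_0}$. $\square$
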